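# Locally finite groups: cohomological dimension counts alephs

## Finite and countable groups: dimension 0 and dimension 1

A group is *locally finite* if every finitely generated subgroup is finite. Direct sums $\bigoplus_I C_2$ of groups of order 2 are examples, so every infinite cardinal is the order of a locally finite group. The group of finitary permutations of a set is a nonabelian example. **All groups $G$ in these notes are locally finite.** We write $\pi(G)$ for the set of primes dividing orders of elements of $G$.

Modules are right modules, and $K$ is a nonzero commutative ring. The *cohomological dimension* of $G$ over $K$ is the projective dimension of the trivial module: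
$$\operatorname{cd}_KG=\operatorname{pd}_{KG}K .$$
For a subgroup $H\le G$, let $K[H\backslash G]=K\otimes_{KH}KG$. It is free over $K$ on the right cosets $Hg$, with $Hg\cdot g'=Hgg'$. For instance, if $G=S_3$ and $H$ is generated by a transposition, it has $K$-rank 3; if $H=G$, it is the trivial module $K$. Let $I_H$ be the right ideal of $KG$ generated by all $h-1$ with $h\in H$. The map $KG\to K[H\backslash G]$, $g\mapsto Hg$, is onto, and its kernel is spanned by the elements $hg-g=(h-1)g$. Hence $KG/I_H\cong K[H\backslash G]$, and for $H\le H'\le G$ there is an exact sequence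
$$0\to I_{H'}/I_H\to K[H\backslash G]\to K[H'\backslash G]\to 0. \tag{1}$$
Also $\operatorname{pd}_{KG}K[H\backslash G]\le\operatorname{cd}_KH$: since $KG$ is free as a left $KH$-module, applying $-\otimes_{KH}KG$ to a projective resolution of $K$ over $KH$ gives a projective resolution of $K[H\backslash G]$ over $KG$.

**Proposition 1.** Let $K\ne0$ be a commutative ring.

1. If $G$ is finite and all $q\in\pi(G)$ are units in $K$, then $\operatorname{cd}_KG=0$.
2. If $G$ is infinite, then $\operatorname{cd}_KG\ge1$.
3. If $|G|\le\aleph_0$ and all $q\in\pi(G)$ are units in $K$, then $\operatorname{cd}_KG\le1$.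

*Proof.* (1) The number $|G|$ is a unit in $K$, so $e=|G|^{-1}\sum_{g\in G}g$ is defined. It satisfies $e^2=e$ and $eg=e$. So $eKG=Ke\cong K$ is a direct summand of $KG$.

(2) If $K$ were projective, it would embed in a free module $\bigoplus_b bKG$. The image of $1$ would be a nonzero element $\sum_b b\,x_b$ fixed by $G$. Some $x_b\in KG$ is nonzero and satisfies $x_bg=x_b$ for all $g\in G$. The coefficients of $x_b$ are then constant on $G$, so $x_b$ has infinite support, which is impossible.

(3) Write $G$ as a union of finite subgroups $1=H_0\le H_1\le\cdots$, by enumerating $G$ and taking generated subgroups. By (1), $\operatorname{pd}K[H_i\backslash G]\le\operatorname{cd}_KH_i=0$. So (1), applied as an exact sequence with $H=H_i$, $H'=H_{i+1}$, splits, and $P_i=I_{H_{i+1}}/I_{H_i}$ is projective, being a summand of $K[H_i\backslash G]$. Then $I_{H_{i+1}}\cong I_{H_i}\oplus P_i$ for all $i$, and $I_{H_0}=0$, so $I_G=\bigcup_iI_{H_i}\cong\bigoplus_iP_i$ is projective. The sequence $0\to I_G\to KG\to K\to0$ gives $\operatorname{cd}_KG\le1$. $\square$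

So, when the orders of elements are invertible in $K$, finite groups have dimension 0 and countably infinite groups have dimension exactly 1.

One can even see a nonzero class by hand. Let $G$ be infinite. The map $\delta(g)=g-1$ is a derivation $G\to I_G$, because $gh-1=(g-1)h+(h-1)$. If it were inner, there would be $v\in I_G$ with $v(g-1)=g-1$ for all $g$. Then $v-1$ would be fixed by right multiplication by $G$, hence $v-1=0$ as in (2); but $1\notin I_G$. So $H^1(G,I_G)\neq0$.

What changes when $G$ is uncountable? In (3), a chain exhausting $G$ must pass through infinite subgroups $H_\alpha$. Their modules $K[H_\alpha\backslash G]$ need no longer be projective, and each aleph may cost one dimension. In (2), the argument concerns only whether $K$ is projective. To bound the dimension below by 2, 3, and so on, we must say something about higher syzygies, where there is no fixed vector to look at.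

## Vanishing of $H^n(G,N)$ and the cardinal of $G$

Let $N$ be a $G$-module that is periodic (torsion) as an abelian group, let $\pi(N)$ be the set of primes dividing orders of its elements, and assume $\pi(G)\cap\pi(N)=\emptyset$. Call such an $N$ *admissible*. For example, $\mathbb F_pG$-modules with $p\notin\pi(G)$ are admissible. The problem asks when $H^n(G,N)=0$, for $n\ge1$. It is known that this group vanishes for all admissible $N$ if $|G|<\aleph_{n-1}$. The conjecture, taken from "Mathematisches Forschungsiinstitut Oberwolfach", http://oda.mfo.de/bitstream/handle/mfo/1189/full-text.pdf?isAllowed=y&sequence=1, is that this condition is also necessary. More precisely, it says that for $K$ of prime order $p\notin\pi(G)$, one has $\operatorname{cd}_KG=n$ if and only if $|G|=\aleph_{n-1}$, or equivalently $\operatorname{gl.dim}(KG)=n$ if and only if $|G|=\aleph_{n-1}$. Two cases are recorded there as known: $n=1$ (Dunwoody), and hypercentral $G$.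

The conjecture is true, in ZFC.

**Theorem A.** Let $G$ be locally finite, $p\notin\pi(G)$ a prime, $K=\mathbb F_p$, $n\ge1$. Then
$$\operatorname{cd}_KG=n\iff|G|=\aleph_{n-1}\iff\operatorname{gl.dim}(KG)=n .$$

**Theorem B.** Let $G$ be locally finite and $K\neq0$ a commutative ring.

1. If some $q\in\pi(G)$ is not a unit in $K$, then $\operatorname{cd}_KG=\infty$.
2. If all $q\in\pi(G)$ are units in $K$, then $\operatorname{cd}_KG=0$ if $G$ is finite, $\operatorname{cd}_KG=n$ if $|G|=\aleph_{n-1}$ with $1\le n<\omega$, and $\operatorname{cd}_KG=\infty$ if $|G|\ge\aleph_\omega$.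

**Corollary C.** Let $G$ be locally finite, $n\ge1$.

1. If $p\notin\pi(G)$ is a prime, then $H^n(G,N)=0$ for all $\mathbb F_pG$-modules $N$ if and only if $|G|<\aleph_{n-1}$.
2. If $\pi(G)$ is not the set of all primes, then $H^n(G,N)=0$ for all periodic $N$ with $\pi(N)\cap\pi(G)=\emptyset$ if and only if $|G|<\aleph_{n-1}$.

The hypothesis in part 2 is needed: if $\pi(G)$ contains every prime, the only admissible module is $0$.

Everything rests on an upper bound, which extends part (3) of Proposition 1, and on a lower bound, which extends part (2) and needs no hypothesis on the characteristic.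

**Theorem 2.** Let $K$ be a countable field, $G$ locally finite, $n\ge0$, $|G|\ge\aleph_n$. Then $\operatorname{cd}_KG\ge n+1$.

## The upper bound: one dimension per aleph

The tool for long chains is Auslander's lemma (M. Auslander, *On the dimension of modules and algebras III*, 1955). We include a proof.

**Lemma 3 (Auslander).** Let a module $M$ be the union of a well-ordered ascending chain of submodules $(M_\alpha)_{\alpha<\kappa}$ that is continuous ($M_\lambda=\bigcup_{\alpha<\lambda}M_\alpha$ at limits), with $M_0=0$ and $\operatorname{pd}(M_{\alpha+1}/M_\alpha)\le d$ whenever $\alpha+1<\kappa$. Then $\operatorname{pd}M\le d$.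

*Proof.* Induction on $d$. If $d=0$, then $M_{\alpha+1}=M_\alpha\oplus P_\alpha$ with $P_\alpha$ projective, and by transfinite induction $M_\alpha=\bigoplus_{\gamma<\alpha}P_\gamma$. So $M$ is the direct sum of all $P_\alpha$, hence projective.

Let $d\ge1$. For each $\alpha$ choose a free module $L_\alpha$ and a map $L_\alpha\to M_{\alpha+1}$ whose composite with $M_{\alpha+1}\to M_{\alpha+1}/M_\alpha$ is onto. Put $L_{<\alpha}=\bigoplus_{\gamma<\alpha}L_\gamma$. By transfinite induction the resulting map $L_{<\alpha}\to M_\alpha$ is onto; let $R_\alpha$ be its kernel. The snake lemma for the exact rows $0\to L_{<\alpha}\to L_{<\alpha+1}\to L_\alpha\to0$ and $0\to M_\alpha\to M_{\alpha+1}\to M_{\alpha+1}/M_\alpha\to0$ gives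
$$R_{\alpha+1}/R_\alpha\cong\ker(L_\alpha\to M_{\alpha+1}/M_\alpha),$$
because $L_{<\alpha}\to M_\alpha$ has no cokernel. This kernel has projective dimension at most $d-1$. The chain $(R_\alpha)$ is continuous and starts at $0$. Its union $R$ is the kernel of the surjection from the direct sum of all $L_\alpha$ onto $M$. By induction $\operatorname{pd}R\le d-1$, so $\operatorname{pd}M\le d$. $\square$

**Proposition 4.** Let $K\ne0$ be a commutative ring in which all $q\in\pi(G)$ are units. If $G$ is finite then $\operatorname{cd}_KG=0$. If $|G|\le\aleph_k$ with $0\le k<\omega$, then $\operatorname{cd}_KG\le k+1$.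

*Proof.* The finite case and the case $k=0$ are in Proposition 1. Let $k\ge1$ and assume the bound for $k-1$, for all groups satisfying the hypothesis. If $|G|\le\aleph_{k-1}$, we are done. Otherwise $|G|=\aleph_k$. Enumerate $G=\{g_\gamma:\gamma<\omega_k\}$ and put $H_\alpha=\langle g_\gamma:\gamma<\alpha\rangle$ for $\alpha<\omega_k$. This is a continuous chain with union $G$, with $H_0=1$ and $|H_\alpha|\le|\alpha|+\aleph_0\le\aleph_{k-1}$.

By induction $\operatorname{pd}K[H_\alpha\backslash G]\le\operatorname{cd}_KH_\alpha\le k$. In (1) with $H=H_\alpha$ and $H'=H_{\alpha+1}$, the middle and right terms have $\operatorname{pd}\le k$. For every module $N$, the group $\operatorname{Ext}^{k+1}(I_{H_{\alpha+1}}/I_{H_\alpha},N)$ sits in the long exact sequence between $\operatorname{Ext}^{k+1}(K[H_\alpha\backslash G],N)=0$ and $\operatorname{Ext}^{k+2}(K[H_{\alpha+1}\backslash G],N)=0$. So $\operatorname{pd}(I_{H_{\alpha+1}}/I_{H_\alpha})\le k$. The chain $(I_{H_\alpha})$ is continuous with union $I_G$ and starts at $I_1=0$. Lemma 3 gives $\operatorname{pd}I_G\le k$, and $0\to I_G\to KG\to K\to0$ gives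 $\operatorname{cd}_KG\le k+1$. $\square$

## Submodules of $K[H\backslash G]$ for infinite $H$

Part (2) of Proposition 1 said that the trivial module does not embed in a free module if $G$ is infinite. We now replace the trivial module $K[G\backslash G]$ by an arbitrary nonzero submodule of $K[H\backslash G]$, and the fixed vector by a growth count along finite subgroups.

**Lemma 5.** Let $K$ be a field, $G$ locally finite, $H\le G$ infinite. Then no nonzero submodule of $K[H\backslash G]$ embeds in a free $KG$-module.

*Proof.* If some nonzero submodule embeds, so does the cyclic submodule generated by any of its nonzero elements. So suppose $0\ne z'\in K[H\backslash G]$ and $\varphi:z'KG\to\bigoplus_bbKG$ is injective, and put $z=\varphi(z')\neq0$. Let $F\le G$ be a finite subgroup containing all group elements occurring in $z$ and a representative of each coset occurring in $z'$. Let $E\ge F$ be any finite subgroup. We compute the growth of both sides with $E$.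

*In the free module.* Write $E=\bigsqcup_tFt$. Then $\bigoplus_bbKE=\bigoplus_t\bigl(\bigoplus_bbKF\bigr)t$. Since $z\in\bigoplus_bbKF$, the spaces $(zKF)t$ lie in different summands, so $zKE=\bigoplus_t(zKF)t$ and
$$\dim zKE=|E:F|\dim zKF\ge|E|/|F| .$$

*In the permutation module.* The element $z'$ is a combination of cosets $Hg$ with $g\in F\le E$, so $z'KE$ lies in the span of $\{Hg:g\in E\}$. For $g,g'\in E$ we have $Hg=Hg'$ exactly when $(E\cap H)g=(E\cap H)g'$, so this span has dimension $|E|/|E\cap H|$.

Since $\varphi$ maps $z'KE$ isomorphically onto $zKE$, we get $|E|/|F|\le|E|/|E\cap H|$, that is, $|E\cap H|\le|F|$. Now choose a finite $T\subseteq H$ with $|T|>|F|$ and let $E=\langle F,T\rangle$, which is finite. Then $|E\cap H|\ge|T|>|F|$, a contradiction. $\square$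

The hypothesis on $H$ cannot be dropped: if $H$ is finite, $Hg\mapsto\sum_{h\in H}hg$ embeds $K[H\backslash G]$ into $KG$.

With $H=G$, Lemma 5 gives Theorem 2 for $n=0$: if $\operatorname{cd}_KG\le0$, then $K=K[G\backslash G]$ is projective, so it embeds in a free module, and Lemma 5 is violated.

## Closed sets in a free resolution of finite length

From here until Theorem 2 is proved, $n\ge1$, $K$ is a countable field, $|G|\ge\aleph_n$, and **we suppose $\operatorname{cd}_KG\le n$**. We look for a contradiction with Lemma 5. The plan is to cut small pieces out of a resolution of length $n$, small enough to be controlled by infinite subgroups of small cardinality.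

**Step 1 (to get a resolution with explicit bases).** There is an exact sequence $0\to P_n\to F_{n-1}\to\dots\to F_0\to K\to0$ with all $F_i$ free and $P_n$ projective. Choose a free $F$ with $P_n\oplus F$ free: if $P_n\oplus P'$ is free, take $F=(P_n\oplus P')^{(\mathbb N)}$, so that $P_n\oplus F\cong F$. Adding $F\xrightarrow{\ \mathrm{id}\ }F$ in degrees $n$ and $n-1$, and renaming, we obtain a free resolution
$$0\to F_n\xrightarrow{\partial}\cdots\xrightarrow{\partial}F_0\xrightarrow{\varepsilon}K\to0. \tag{2}$$
Let $B_i$ be a basis of $F_i$. Choose $u\in F_0$ with $\varepsilon(u)=1$. For $0\le i\le n-1$ and each $x\in F_i$ with $\partial x=0$ (for $i=0$: $\varepsilon x=0$), choose $\beta(x)\in F_{i+1}$ with $\partial\beta(x)=x$.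

**Step 2 (to define the pieces).** Let $M=G\sqcup B_0\sqcup\dots\sqcup B_n$. For $x=\sum\lambda_{b,g}\,bg\in F_i$ let $\operatorname{supp}(x)\subseteq M$ be the finite set of all $b$ and all $g$ occurring in terms with $\lambda_{b,g}\neq0$. For $A\subseteq M$ put $F_i(A)=\{x\in F_i:\operatorname{supp}(x)\subseteq A\}$.

**Definition.** A set $A\subseteq M$ is *closed* if:

* (a) $A\cap G$ is a subgroup of $G$;
* (b) $\operatorname{supp}(\partial b)\subseteq A$ for all $b\in A\cap B_i$, $i\ge1$;
* (c) $\operatorname{supp}(\beta(x))\subseteq A$ for each $x\in F_i(A)$, $0\le i\le n-1$, with $\partial x=0$ (resp. $\varepsilon x=0$ if $i=0$);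
* (d) $\operatorname{supp}(u)\subseteq A$.

A toy example of the definition, with the trivial group and $n=1$: let $B_0=\{a_0,b_0\}$, $B_1=\{b_1\}$, $\partial b_1=b_0$, $\varepsilon(a_0)=1$, $\varepsilon(b_0)=0$, $u=a_0$. The kernel of $\varepsilon$ is $b_0K$, and $\beta(\lambda b_0)=\lambda b_1$ is forced. A closed set contains $1$ and $a_0$. If it contains $b_1$, it contains $b_0$ by (b); if it contains $b_0$, it contains $b_1$ by (c). So the closed sets are $\{1,a_0\}$ and $\{1,a_0,b_0,b_1\}$. The set $A=\{1,a_0,b_0\}$ is not closed, and indeed $0\to F_1(A)\to F_0(A)\to K\to 0$ is not exact for it.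

**Step 3 (to see that closed sets are plentiful and small closures exist).** The set $M$ is closed. An intersection of closed sets is closed, because $F_i(\bigcap_jA_j)=\bigcap_jF_i(A_j)$, so that (c), like (a), (b) and (d), passes to intersections. Hence every $X\subseteq M$ lies in a least closed set $\operatorname{cl}(X)$, and $\operatorname{cl}$ is monotone. Moreover
$$|\operatorname{cl}(X)|\le|X|+\aleph_0. \tag{3}$$
To see this, start with $X$ and add in each round the subgroup generated by the group elements present and the supports required by (b), (c), (d). Since $K$ is countable, a set $X'$ supports at most $|X'|+\aleph_0$ elements $x$. So each round keeps the cardinality at most $|X|+\aleph_0$, and so do countably many rounds. The union of all rounds is closed, since each instance of (a)–(d) involves only finitely many elements of the set. It contains $\operatorname{cl}(X)$.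

**Step 4 (to turn a closed set into a resolution of a permutation module).** Let $A$ be closed and $H=A\cap G$. Then $F_i(A)=\bigoplus_{b\in A\cap B_i}bKH$ is a free $KH$-module. If $b\in A\cap B_i$ and $h\in H$, then $\partial(bh)=\partial(b)h\in F_{i-1}(A)$ by (b) and (a), so $\partial F_i(A)\subseteq F_{i-1}(A)$. The sequence of $KH$-modules $0\to F_n(A)\to\dots\to F_0(A)\to K\to0$ is exact: at $K$ because $u\in F_0(A)$, at $F_i(A)$ for $i\le n-1$ by (c), and at $F_n(A)$ because $\partial$ is injective on $F_n$. Applying the exact functor $-\otimes_{KH}KG$ we obtain an exact sequence of $KG$-modules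
$$0\to\bar F_n(A)\to\dots\to\bar F_0(A)\to K[H\backslash G]\to0,\qquad\bar F_i(A)=\bigoplus_{b\in A\cap B_i}bKG\subseteq F_i, \tag{4}$$
with augmentation $bg\mapsto\varepsilon(b)Hg$. For closed $A\subseteq A'$ and $H'=A'\cap G$, the inclusions $\bar F_i(A)\subseteq\bar F_i(A')$ are compatible with the projection $K[H\backslash G]\to K[H'\backslash G]$, $Hg\mapsto H'g$. For $A=M$, sequence (4) is (2).

## One closed set settles $\aleph_1$

Take $n=1$, so $|G|\ge\aleph_1$ and (2) reads $0\to F_1\to F_0\to K\to0$. Let $C\subseteq G$ be countably infinite, $A=\operatorname{cl}(C)$, $H=A\cap G$. By (3), $H$ is countably infinite. Compare the two exact sequences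
$$0\to\bar F_1(A)\to\bar F_0(A)\to K[H\backslash G]\to0\qquad\text{and}\qquad0\to F_1\to F_0\to K\to0 .$$
The first maps to the second by inclusions in the first two places and by $Hg\mapsto1$ in the third. Let $Z=\ker(K[H\backslash G]\to K)$ and $W_i=F_i/\bar F_i(A)$, which is free on $B_i\setminus A$. The snake lemma gives an exact sequence $0\to Z\to W_1\to W_0\to 0$. So $Z$ embeds in the free module $W_1$, and Lemma 5 forces $Z=0$. But $G$ is uncountable and $H$ is countable, so there is $g\in G\setminus H$, and $0\ne Hg-H\in Z$. This contradiction proves Theorem 2 for $n=1$.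

**Where this stops.** Let $n=2$ and repeat the argument with one closed set $A$. Now $W=F/\bar F(A)$ is a complex $0\to W_2\to W_1\to W_0\to0$ of free modules. The long exact sequence of $0\to\bar F(A)\to F\to W\to0$ gives $H_0(W)=0$, $H_2(W)=0$ and
$$H_1(W)\cong Z=\ker(K[H\backslash G]\to K).$$
So $Z\cong\ker(W_1\to W_0)/\operatorname{im}W_2$ is a quotient of a submodule of a free module, and there is no embedding to feed into Lemma 5. No refinement of the last step helps. For $G=\bigoplus_{\aleph_1}C_2$ and $K=\mathbb F_3$, Proposition 4 gives $\operatorname{cd}_KG\le2$, so a resolution of length 2 exists, and the whole construction with a countable $A$ takes place with $Z\ne0$.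

The nonzero module $Z$ appears in degree 1, and Lemma 5 can only use the top degree $n$, where the homology of $W$ is a *submodule* of a free module. Removing one closed set raised the degree by one. So we remove $n$ closed sets, and take account of their overlaps by inclusion–exclusion.

## Removing $n$ closed sets at once

Two textbook facts are used; we prove both.

**Lemma 6.** Let $D_{s,i}$ ($s,i\ge0$) be modules, zero for large $s$ or large $i$, with commuting differentials $d:D_{s,i}\to D_{s-1,i}$ and $\partial:D_{s,i}\to D_{s,i-1}$, and let $\operatorname{Tot}D$ have the differential $d+(-1)^s\partial$ on $D_{s,i}$.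

1. If for each $s$ the sequence $\cdots\to D_{s,1}\to D_{s,0}\to Q_s\to0$ is exact, then the induced map $\operatorname{Tot}D\to Q$ is a quasi-isomorphism, where $Q$ has the differential induced by $d$.
2. If for each $i$ the sequence $\cdots\to D_{1,i}\to D_{0,i}\to W_i\to0$ is exact, then the induced map $\operatorname{Tot}D\to W$ is a quasi-isomorphism, where $W$ has the differential induced by $\partial$.

*Proof.* (1) The map is the augmentation on $D_{s,0}$ and zero on $D_{s,i}$ for $i>0$. It is a chain map, since augmenting kills $\partial D_{s,1}$ and commutes with $d$. It is onto. Its kernel is the total complex of the double complex $D'$ with $D'_{s,i}=D_{s,i}$ for $i>0$ and $D'_{s,0}=\ker(D_{s,0}\to Q_s)$, whose columns (fixed $s$) are exact. Filter $\operatorname{Tot}D'$ by the subcomplexes $\bigoplus_{s\le m}$; they are subcomplexes because $d$ lowers $s$ and $\partial$ preserves it. The filtration is finite, and the successive quotients are the columns with differential $\pm\partial$, which are exact. By the long exact sequence and induction on $m$, $\operatorname{Tot}D'$ is exact. So $\operatorname{Tot}D\to Q$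 is a quasi-isomorphism. (2) is the same with the roles of $s$ and $i$ exchanged: the kernel of $\operatorname{Tot}D\to W$ has exact rows, and we filter by $i\le m$. On $D_{0,i}$ the sign $(-1)^s$ is $+1$, so $\operatorname{Tot}D\to W$ is a chain map. $\square$

**Lemma 7.** Let $J$ be a finite nonempty set of integers. Let $C_s$ be the $K$-space with basis the $s$-element subsets $S=\{j_1<\dots<j_s\}$ of $J$, $s\ge0$, and let $d(S)=\sum_{t=1}^s(-1)^t\,S\setminus\{j_t\}$. Then $C$ is an exact complex.

*Proof.* For $t<u$, the set $S\setminus\{j_t,j_u\}$ occurs in $d^2(S)$ with sign $(-1)^t(-1)^{u-1}$ (removing $j_t$ first) and with sign $(-1)^u(-1)^t$ (removing $j_u$ first). These cancel, so $d^2=0$. Let $j_0=\min J$. Put $h(S)=-(\{j_0\}\cup S)$ if $j_0\notin S$, and $h(S)=0$ if $j_0\in S$. We check $dh+hd=1$. If $j_0\notin S$, then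
$$dh(S)=S+\sum_t(-1)^t\,\{j_0\}\cup(S\setminus\{j_t\}),\qquad hd(S)=-\sum_t(-1)^t\,\{j_0\}\cup(S\setminus\{j_t\}).$$
If $j_0\in S$, then $j_0=j_1$, $dh(S)=0$, and $hd(S)=-h(S\setminus\{j_0\})=S$, since all other terms of $d(S)$ contain $j_0$. In both cases the sum is $S$, so $C$ is contractible. $\square$

Write $[n]=\{1,\dots,n\}$. Let $A_1,\dots,A_n$ be closed. For $S\subseteq[n]$ put
$$A_S=\bigcap_{j\in S}A_j\quad(A_\emptyset=M),\qquad H_S=A_S\cap G .$$
All $A_S$ are closed by Step 3, and $H_\emptyset=G$. Let $Q$ be the complex with $Q_s=\bigoplus_{|S|=s}K[H_S\backslash G]$ for $0\le s\le n$, whose differential $d$ has, for $S=\{j_1<\dots<j_s\}$, components $(-1)^t$ times the projection $K[H_S\backslash G]\to K[H_{S\setminus\{j_t\}}\backslash G]$. The projections compose consistently, so $d^2=0$ by the sign count in Lemma 7. For $n=1$ the complex is $K[H\backslash G]\to K$, up to sign. For $n=2$ it is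
$$K[(H_1\cap H_2)\backslash G]\to K[H_1\backslash G]\oplus K[H_2\backslash G]\to K,$$
where $H_i$ abbreviates $H_{\{i\}}$.

**Lemma 8.** The module $Z:=\ker(Q_n\to Q_{n-1})\subseteq K[H_{[n]}\backslash G]$ embeds in a free $KG$-module.

*Proof.* **Step 1 (to build a double complex linking $Q$ with a complex of free modules).** For $0\le s,i\le n$ let $D_{s,i}=\bigoplus_{|S|=s}\bar F_i(A_S)$. Let $d$ be given by the same signs as in $Q$, times the inclusions $\bar F_i(A_S)\subseteq\bar F_i(A_{S\setminus\{j_t\}})$, and let the other differential be $\partial$. They commute.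

**Step 2 (to compare with $Q$).** For fixed $s$, taking the direct sum of (4) over all $A_S$ with $|S|=s$ shows that $0\to D_{s,n}\to\dots\to D_{s,0}\to Q_s\to0$ is exact, and the differential induced on $Q$ is the given one by the compatibility at the end of (4). By Lemma 6(1), $\operatorname{Tot}D\to Q$ is a quasi-isomorphism.

**Step 3 (to compare with a free complex).** Fix $i$. For $b\in B_i$ let $J(b)=\{j\in[n]:b\in A_j\}$. Then $b\in A_S$ if and only if $S\subseteq J(b)$. So
$$D_{\bullet,i}=\bigoplus_{b\in B_i}bKG\otimes_KC(b),$$
where $C(b)$ has in degree $s$ the basis of $s$-element subsets of $J(b)$, with the differential of Lemma 7. If $J(b)\ne\emptyset$, then $C(b)$ is exact by Lemma 7. If $J(b)=\emptyset$, then $C(b)$ is $K$ in degree $0$. So the row $D_{\bullet,i}$ is exact in positive degrees, and its cokernel in degree $0$ is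
$$W_i=F_i\Big/\sum_j\bar F_i(A_j),\qquad\text{free on }B_i\setminus\bigcup_jA_j .$$
By Lemma 6(2), $\operatorname{Tot}D\to W$ is a quasi-isomorphism.

**Step 4 (to read off top degrees).** Since $Q$ and $W$ both vanish above degree $n$,
$$Z=H_n(Q)\cong H_n(\operatorname{Tot}D)\cong H_n(W)=\ker(W_n\to W_{n-1})\subseteq W_n$$
as $KG$-modules, and $W_n$ is free. $\square$

By Lemma 5, $Z=0$ whenever $H_{[n]}$ is infinite. To contradict this we must choose $A_1,\dots,A_n$ so that $H_{[n]}$ is infinite and $Z\neq0$.

## A nonzero element of $Z$: the abelian case and its failure in $S_3$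

The module $Z$ consists of the elements of $K[H_{[n]}\backslash G]$ that die in each $K[H_{[n]\setminus\{i\}}\backslash G]$. For $n=1$ we used $Hg-H$. Let $n=2$, write $H_{12}=H_1\cap H_2$, and suppose that we have $x\in H_2\setminus H_1$ and $y\in H_1\setminus H_2$. The natural candidate is
$$z=H_{12}(1-x)(1-y)=H_{12}-H_{12}x-H_{12}y+H_{12}xy .$$
If $G$ is abelian, this works. In $K[H_1\backslash G]$ we have $H_1y=H_1$ and $H_1xy=H_1yx=H_1x$, so $z\mapsto0$; similarly in $K[H_2\backslash G]$, where $H_2x=H_2$ and $H_2xy=H_2y$. And $z\ne0$: the coset $H_{12}$ differs from $H_{12}x$ and from $H_{12}xy$, since neither $x$ nor $xy$ lies in $H_1$, and it differs from $H_{12}y$ since $y\notin H_2$. So its coefficient in $z$ is $1$.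

If $G$ is not abelian, the equality $H_1xy=H_1x$ may fail. Take $x\ne y$ transpositions in $S_3$, $H_1=\langle y\rangle$ and $H_2=\langle x\rangle$. Then $z$ maps in $K[H_1\backslash S_3]$ to $H_1xy-H_1x$. This is not zero, because $H_1x=\{x,yx\}$, while $xy\neq x$ and $xy\ne yx$. The other order fails too: $1-x-y+yx$ maps in $K[H_2\backslash S_3]$ to $H_2yx-H_2y$, and $H_2y=\{y,xy\}$ does not contain $yx$.

So we do not write down an element of $Z$; we show that one exists, by counting dimensions inside a finite subgroup $E$. If each index $|E\cap H_{[n]\setminus\{i\}}:E\cap H_{[n]}|$ is larger than $n$, the $n$ target spaces together are too small to receive $K[(E\cap H_{[n]})\backslash E]$ injectively. So instead of one element $x_i$, we want sets $X_i$ of $n+1$ elements, with $X_i\subseteq H_j$ for $j\ne i$, lying in distinct right cosets of $H_i$.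

## Independent finite sets from $\aleph_n$

We put $A_i=\operatorname{cl}(C\cup\bigcup_{j\ne i}X_j)$ with a countably infinite $C$, which makes $X_i\subseteq A_j$ for $j\ne i$ automatic. What remains is that the elements of $X_i$ lie in distinct right cosets of $A_i\cap G$. For $n=2$ this says that $X_1$ is spread out modulo $\operatorname{cl}(C\cup X_2)$ *and* $X_2$ is spread out modulo $\operatorname{cl}(C\cup X_1)$. Choosing $X_1$ first and then $X_2$ guarantees only the second condition: $\operatorname{cl}(C\cup X_2)$ may swallow $X_1$. The remedy uses one extra aleph. First reserve a set $Y'$ of size $\aleph_1$, choose $X_2$ spread out modulo $\operatorname{cl}(C\cup Y')$, and then find $X_1$ *inside* $Y'$, spread out modulo the countable set $\operatorname{cl}(C\cup X_2)$.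

**Lemma 9.** Let $r\ge1$, $k\ge1$, $C\subseteq M$ countable, $Y\subseteq G$ with $|Y|\ge\aleph_k$. There are $r$-element sets $X_1,\dots,X_k\subseteq Y$ such that for each $i$ and all distinct $x,y\in X_i$,
$$xy^{-1}\notin\operatorname{cl}\Bigl(C\cup\bigcup_{j\neq i}X_j\Bigr).$$

*Proof.* Recall that $x,y$ lie in the same right coset of a subgroup $U$ exactly when $xy^{-1}\in U$. Use induction on $k$.

*Case $k=1$.* By (3), $\operatorname{cl}(C)\cap G$ is a countable subgroup. Since $Y$ is uncountable, it meets uncountably many right cosets of it. Let $X_1$ consist of $r$ elements of $Y$ in distinct cosets.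

*Case $k\ge2$.* Choose $Y'\subseteq Y$ with $|Y'|=\aleph_{k-1}$ and put $N=\operatorname{cl}(C\cup Y')$, so $|N|\le\aleph_{k-1}$ by (3). If $Y$ met at most $\aleph_{k-1}$ right cosets of $N\cap G$, then $|Y|\le\aleph_{k-1}$, which is false. So we may choose $X_k\subseteq Y$ consisting of $r$ elements in distinct right cosets of $N\cap G$. Apply the induction hypothesis, for $k-1$, to $Y'$ and the countable set $C\cup X_k$. It gives $X_1,\dots,X_{k-1}\subseteq Y'$ such that for $i<k$ and distinct $x,y\in X_i$,
$$xy^{-1}\notin\operatorname{cl}\Bigl(C\cup X_k\cup\bigcup_{j<k,\,j\ne i}X_j\Bigr),$$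
which is the required property for $i<k$. For $i=k$: since $X_1,\dots,X_{k-1}\subseteq Y'$, monotonicity gives $\operatorname{cl}(C\cup X_1\cup\dots\cup X_{k-1})\subseteq N$, and distinct $x,y\in X_k$ satisfy $xy^{-1}\notin N$. $\square$

## Counting cosets in a finite subgroup: proof of Theorem 2

The case $n=0$ is done. For $n\ge1$ we are still assuming $|G|\ge\aleph_n$ and $\operatorname{cd}_KG\le n$.

**Step 1 (to force $Z=0$).** Let $C\subseteq G$ be countably infinite. Apply Lemma 9 with $Y=G$, $k=n$, $r=n+1$ to get $X_1,\dots,X_n$. Put $A_i=\operatorname{cl}(C\cup\bigcup_{j\ne i}X_j)$, and let $H_S$, $Q$, $Z$ be as above. Then $C\subseteq H_{[n]}$, so $H_{[n]}$ is infinite. By Lemma 8, $Z$ embeds in a free module, and by Lemma 5, $Z=0$.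

**Step 2 (to find large indices in a finite group).** Let $E=\langle X_1\cup\dots\cup X_n\rangle$. It is finite, because $G$ is locally finite. Put $E_S=E\cap H_S$, so $E_\emptyset=E$. For each $i$ we have $X_i\subseteq A_j$ for all $j\ne i$, so $X_i\subseteq E_{[n]\setminus\{i\}}$. By Lemma 9 the $n+1$ elements of $X_i$ lie in distinct right cosets of $H_{\{i\}}$, hence in distinct right cosets of the smaller group $E_{[n]}$. Therefore $|E_{[n]\setminus\{i\}}:E_{[n]}|\ge n+1$.

**Step 3 (to compare dimensions).** It follows that
$$\sum_{i=1}^n\dim K[E_{[n]\setminus\{i\}}\backslash E]=\sum_{i=1}^n\frac{|E|}{|E_{[n]\setminus\{i\}}|}\le\frac{n}{n+1}\cdot\frac{|E|}{|E_{[n]}|}<\dim K[E_{[n]}\backslash E]. \tag{5}$$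

**Step 4 (to transfer the count to $Z$).** For $g,g'\in E$ we have $H_Sg=H_Sg'$ if and only if $g'g^{-1}\in H_S\cap E=E_S$. So the maps $K[E_S\backslash E]\to K[H_S\backslash G]$, $E_Sg\mapsto H_Sg$, are injective, and they commute with the projections. Hence $d:Q_n\to Q_{n-1}$ maps the subspace $K[E_{[n]}\backslash E]$ of $Q_n$ into the subspace $\bigoplus_iK[E_{[n]\setminus\{i\}}\backslash E]$ of $Q_{n-1}$, which by (5) has smaller dimension. So $d$ has a nonzero kernel on it, and $Z\ne0$. This contradicts Step 1, and Theorem 2 is proved. $\blacksquare$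

## From countable fields to all rings: Theorems A, B and Corollary C

We use these standard facts.

* For a $KG$-module $N$, $\operatorname{Ext}^m_{KG}(K,N)\cong H^m(G,N)$. Indeed, if $P\to\mathbb Z$ is a projective $\mathbb ZG$-resolution, it is split over $\mathbb Z$, so $P\otimes_{\mathbb Z}K\to K$ is a projective $KG$-resolution, and $\operatorname{Hom}_{KG}(P\otimes_{\mathbb Z}K,N)=\operatorname{Hom}_{\mathbb ZG}(P,N)$. In particular the left side does not depend on which ring $K$ acting on $N$ we use.
* For $m\ge0$, $\operatorname{cd}_KG\le m$ if and only if $H^{m+1}(G,N)=0$ for all $KG$-modules $N$.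
* $\operatorname{cd}_KH\le\operatorname{cd}_KG$ for $H\le G$, since a projective $KG$-resolution of $K$ restricts to a projective $KH$-resolution.

**Proposition 10.** Let $K\neq0$ be a commutative ring, $n\ge 0$ and $|G|\ge\aleph_n$. Then $\operatorname{cd}_KG\ge n+1$.

*Proof.* Let $k$ be a residue field of $K$ and $k_0$ its prime field, which is countable. By Theorem 2, $\operatorname{cd}_{k_0}G\ge n+1$, so there is a $k_0G$-module $N$ with $H^{n+1}(G,N)\ne0$. Let $G$ act on $N\otimes_{k_0}k$ through $N$. A $k_0$-basis of $k$ containing $1$ shows that $N$ is a direct summand of $N\otimes_{k_0}k$ as a $k_0G$-module, so $H^{n+1}(G,N\otimes_{k_0}k)\neq0$. But $N\otimes_{k_0}k$ is a $kG$-module, hence a $KG$-module. So $\operatorname{cd}_KG\ge n+1$. $\square$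

**Proof of Theorem B.** (1) Let $q\in\pi(G)$ be a non-unit in $K$. Then $G$ has a subgroup $C_q$ of order $q$. The cohomology of cyclic groups gives $H^{2i}(C_q,K)\cong K/qK\ne0$ for all $i\ge1$. So $\operatorname{cd}_KG\ge\operatorname{cd}_KC_q=\infty$.

(2) If $G$ is finite, $\operatorname{cd}_KG=0$ by Proposition 4. If $|G|=\aleph_{n-1}$ with $1\le n<\omega$, then $\operatorname{cd}_KG\le n$ by Proposition 4 and $\operatorname{cd}_KG\ge n$ by Proposition 10. If $|G|\ge\aleph_\omega$, Proposition 10 applies for every $n$, so $\operatorname{cd}_KG=\infty$. $\blacksquare$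

**Proof of Theorem A.** Let $K=\mathbb F_p$ with $p\notin\pi(G)$. Every $q\in\pi(G)$ is a unit in $K$. Theorem B(2) lists disjoint and exhaustive cases for $|G|$, with distinct values of $\operatorname{cd}_KG$. So for $n\ge1$, $\operatorname{cd}_KG=n$ if and only if $|G|=\aleph_{n-1}$.

It remains to show $\operatorname{gl.dim}(KG)=\operatorname{cd}_KG$. Clearly $\operatorname{cd}_KG=\operatorname{pd}K\le\operatorname{gl.dim}(KG)$. Conversely let $L,N$ be $KG$-modules, and let $P\to K$ be a projective $KG$-resolution. With the diagonal action, $P\otimes_KL\to L$ is exact, as $K$ is a field. It is a projective resolution: $KG\otimes_KL$ is free, because $g\otimes l\mapsto lg^{-1}\otimes g$ is an isomorphism from it onto the module $L\otimes_K KG$ in which $G$ acts on the second factor only ($gh\otimes lh\mapsto lg^{-1}\otimes gh$). Let $G$ act on $\operatorname{Hom}_K(L,N)$ by $(fg)(l)=f(lg^{-1})g$. Then $\operatorname{Hom}_{KG}(P\otimes_KL,N)\cong\operatorname{Hom}_{KG}(P,\operatorname{Hom}_K(L,N))$, and so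
$$\operatorname{Ext}^m_{KG}(L,N)\cong\operatorname{Ext}^m_{KG}(K,\operatorname{Hom}_K(L,N))\cong H^m(G,\operatorname{Hom}_K(L,N)).$$
This vanishes for $m>\operatorname{cd}_KG$. Hence $\operatorname{gl.dim}(KG)\le\operatorname{cd}_KG$. $\blacksquare$

**Proof of Corollary C.** (1) By the second standard fact, $H^n(G,N)=0$ for all $\mathbb F_pG$-modules $N$ if and only if $\operatorname{cd}_{\mathbb F_p}G\le n-1$. By Theorem B(2) this holds if and only if $|G|<\aleph_{n-1}$.

(2) Suppose $H^n(G,N)=0$ for all admissible $N$. Pick a prime $p\notin\pi(G)$. All $\mathbb F_pG$-modules are admissible, so $|G|<\aleph_{n-1}$ by part (1).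

Conversely let $|G|<\aleph_{n-1}$, and let $R=\mathbb Z[q^{-1}:q\in\pi(G)]$. All $q\in\pi(G)$ are units in $R$. If $n=1$, then $G$ is finite; if $n\ge2$, then $|G|\le\aleph_{n-2}$. In both cases Proposition 4 gives $\operatorname{cd}_RG\le n-1$. Let $N$ be admissible and $q\in\pi(G)$. As an abelian group $N$ is the direct sum of its $\ell$-primary parts with $\ell\in\pi(N)$, so $\ell\ne q$, and multiplication by $q$ is bijective on each part. So $N$ is uniquely divisible by every $q\in\pi(G)$, and is an $RG$-module. Therefore $H^n(G,N)\cong\operatorname{Ext}^n_{RG}(R,N)=0$. $\blacksquare$
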